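# Sums of additive functions at consecutive integers that tend to zero

## 1. Additive functions, finite support, convergence in density, tightness

Throughout, $\mathbb N=\{1,2,3,\dots\}$. The letters $p,q,r$ denote primes, except where $q$ is explicitly called an integer modulus. We write $\mathrm{ord}_p(n)$ for the exponent of $p$ in $n$, and $p^\alpha\parallel n$ when $\mathrm{ord}_p(n)=\alpha$.

**Definition (additive function).** $\mathcal A$ is the set of functions $f:\mathbb N\to\mathbb R$ with $f(mn)=f(m)+f(n)$ whenever $m,n$ are coprime.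

Taking $m=n=1$ gives $f(1)=0$. Also $f(n)=\sum_{p\mid n}f(p^{\mathrm{ord}_p(n)})$, so $f$ is determined by its values at prime powers, and those values can be prescribed arbitrarily. Examples: $\log n$; the number of distinct prime factors of $n$; the indicator $1_{2\mid n}$ (of two coprime integers at most one is even), whose prime-power values are $1$ at $2^\alpha$ and $0$ at the other prime powers.

**Definition (finite support).** $f\in\mathcal A$ is of finite support if $f(p^\alpha)=0$ for all $\alpha\ge1$, for all but finitely many primes $p$.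

Example: $1_{2\mid n}-1_{3\mid n}$ is supported on the primes $2,3$. The function $\log$ is not of finite support. Infinitely many powers of one prime may carry non-zero values; only the set of primes is finite.

**Definition (multiplicative function).** $g:\mathbb N\to\mathbb R$ is multiplicative if $g(1)=1$ and $g(mn)=g(m)g(n)$ for coprime $m,n$.

Example, used constantly below: for a set $\mathcal Q$ of primes and numbers $z_p\in[0,1]$, the function $g(n)=\prod_{p\mid n,\,p\in\mathcal Q}z_p$. With all $z_p=0$ it is the indicator that $n$ has no prime factor in $\mathcal Q$. With all $z_p=z$ it is $z^{\#\{p\in\mathcal Q:\,p\mid n\}}$, where $0^0=1$.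

**Definition (shifted sum).** For $f_1,\dots,f_k\in\mathcal A$ put
$$l(n)=f_1(n+1)+f_2(n+2)+\dots+f_k(n+k).\tag{1}$$

Example: $k=2$, $f_1=\log$, $f_2=-\log$ gives $l(n)=-\log\big(1+\frac1{n+1}\big)\to0$.

**Definition (convergence in density).** $l(n)\to0$ in density means: for every $\sigma>0$ the set $\{n:|l(n)|>\sigma\}$ has natural density $0$.

Example: the indicator of the squares tends to $0$ in density, since there are at most $\sqrt x$ squares up to $x$, but it does not tend to $0$.

**Definition (tightness).** $l$ is tight if $\displaystyle\lim_{A\to\infty}\limsup_{x\to\infty}\frac1x\#\{n\le x:|l(n)|>A\}=0$.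

Examples: for $k=1$, $f_1=\log$, the function $l(n)=\log(n+1)$ is not tight, because for each $A$ the proportion of $n\le x$ with $\log(n+1)>A$ tends to $1$. For $k=1$ and $f_1(n)=\sum_{p\mid n}1/p$, the mean of $l$ over $n\le x$ is at most $\sum_p\frac1p\big(\frac1p+O(\frac1x)\big)$ with $p\le x+1$, which is bounded, so Markov's inequality shows that $l$ is tight. If $l(n)\to0$ in density, then $l$ is tight, since for $A\ge1$ the limsup is $0$.

## 2. Shifted sums tending to zero: a conjecture and three theorems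

For which $f_1,\dots,f_k\in\mathcal A$ does $l(n)\to0$? There are two visible sources of solutions.

*Logarithms.* If $f_i=c_i\log$ with $\sum c_i=0$, then $l(n)=\sum_ic_i\log(1+\frac in)\to0$. The condition $\sum c_i=0$ is needed, since $\sum_i c_i\log(n+i)=(\sum c_i)\log n+o(1)$.

*Congruence identities.* For $k=3$ take
$$v_1(n)=v_2(n)=1_{2\mid n}-1_{3\mid n},\qquad v_3(n)=-1_{3\mid n}.$$
Exactly one of $n+1,n+2$ is even and exactly one of $n+1,n+2,n+3$ is divisible by $3$. So $v_1(n+1)+v_2(n+2)+v_3(n+3)=1-1=0$ for every $n$.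

Conjecture 3.2 of "Research Problems in Number Theory" (doi:10.71352/ac.43.267) says that there is nothing else.

**Conjecture 3.2.** Assume $f_1,\dots,f_k\in\mathcal A$ and $l(n)\to0$. Then there are constants $c_1,\dots,c_k$ with $\sum c_i=0$ and $v_1,\dots,v_k\in\mathcal A$ of finite support such that $f_i(n)=c_i\log n+v_i(n)$ and
$$\sum_{i=1}^kv_i(n+i)=0\qquad(n=0,1,2,\dots).\tag{2}$$

The source of the problem records the special case $f_i=\lambda_if_1$ with constants $\lambda_i$, $\lambda_1=1$ (Elliott; Kátai). These notes prove the conjecture in full, in the following form.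

**Theorem 1.** Let $f_1,\dots,f_k\in\mathcal A$ and let $l(n)\to0$ in density (in particular this holds if $l(n)\to0$). Then $f_i=c_i\log+v_i$ with $\sum c_i=0$, $v_i\in\mathcal A$, $v_i(p^\alpha)=0$ for all $p>k$, $\alpha\ge1$, and $\sum_iv_i(n+i)=0$ for all $n\ge0$. So Conjecture 3.2 is true.

**Theorem 2.** $l$ is tight if and only if there are $c_1,\dots,c_k$ with $\sum c_i=0$ such that, with $h_i:=f_i-c_i\log$,
$$\sum_p\frac{\min(1,h_i(p)^2)}p<\infty\ \ (1\le i\le k),\qquad \sum_{i=1}^k\ \sum_{p\le x,\ |h_i(p)|\le1}\frac{h_i(p)}p=O(1).\tag{3}$$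

**Theorem 3.** Let $k\ge2$ and let $\mathcal V_k$ be the space of $k$-tuples of additive functions of finite support satisfying (2). Every $(v_i)\in\mathcal V_k$ is supported on primes $p\le k$, and
$$\dim\mathcal V_k=-1+\sum_{p\le k}\Big(1+\sum_{\alpha\ge1}\big[\max(0,k-p^\alpha)+\max(0,\min(p^\alpha,k-(p-1)p^\alpha))\big]\Big).\tag{4}$$
The solutions of $l(n)\to0$ are exactly $f_i=c_i\log+v_i$ with $\sum c_i=0$, $(v_i)\in\mathcal V_k$. They form a space of dimension $k-1+\dim\mathcal V_k$.

Most of the work is one direction of Theorem 2. Once we know $\sum_p\min(1,h_i(p)^2)/p<\infty$, Theorem 1 follows by comparing two residue classes.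

## 3. One shift, and two shifts with finite support, by hand

**$k=1$.** Suppose $f(n)\to0$ with $f\in\mathcal A$. Fix a prime power $p^\alpha$ and let $m\to\infty$ through integers coprime to $p$. Then $f(p^\alpha)=f(p^\alpha m)-f(m)\to0$, so $f=0$.

This trick does not extend directly to $k\ge2$, since multiplying $n+1$ by $m$ destroys the relation with $n+2$.

**$k=2$, finite support.** Let $v_1(m)+v_2(m+1)=0$ for all $m\ge1$, with $v_1,v_2$ supported on a finite set $F$ of primes. We show $v_1=v_2=0$. First the prime $2$: for every $\alpha\ge1$ choose, by the Chinese remainder theorem, $m$ with $2^\alpha\parallel m$ and $m\not\equiv0,-1\pmod p$ for each odd $p\in F$. This is possible since $p\ge3$ leaves a third class. Then $m+1$ is odd and the relation reads $v_1(2^\alpha)=0$. Using $2^\alpha\parallel m+1$ instead gives $v_2(2^\alpha)=0$. Now take an odd $p\in F$ and $m$ with $p^\alpha\parallel m$, $m\not\equiv0,-1$ modulo the other odd primes of $F$. The powers of $2$ contribute $0$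 by the first step, $p\nmid m+1$, so $v_1(p^\alpha)=0$. Likewise $v_2(p^\alpha)=0$. Hence $\mathcal V_2=0$, and for $k=2$ the conjecture says that $f_1=c\log$, $f_2=-c\log$.

## 4. Second moments and the pairs of primes with $qr>x$

A sensible first approach is a second-moment argument. Think of $W(n)=\sum_{q\mid n}w_q$ as a sum of weights $w_q$ over the events $q\mid n$, $n\le x$. For distinct primes the event $qr\mid n$ has probability $\frac1{qr}+O(\frac1x)$. So if the weights live on $q\le x^{1/2-\delta}$, there are at most $x^{1-2\delta}$ pairs and, for bounded weights, the variance of $W$ is $\sum_qw_q^2\big(\frac1q-\frac1{q^2}\big)+o(1)$. At two different shifts, $q\mid n+i$ and $r\mid n+j$ with $q\ne r$ also have joint probability $\frac1{qr}+O(\frac1x)$ by the Chinese remainder theorem, and the pairs $q=r$ contribute at most a constant multiple of $\sum q^{-2}$, small if small primes are left out. So sums at different shifts are nearly uncorrelated, the variance of their total is the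 sum of their variances, and if $l$ is nearly constant, each variance ought to be small.

The truncation at $x^{1/2-\delta}$ breaks this. Put
$$\theta_q=\frac{\log q}{\log x}.$$
Take $f_1=\log$, $f_2=-\log$, normalized as $\pm\theta_q$ on primes. Here $l\to0$. But partial summation gives $\sum_{q\le y}\frac{\log^2q}q=\frac12\log^2y+O(\log y)$, so the truncated second moment of each shift is $\frac12(\frac12-\delta)^2+o(1)$ (omit finitely many small primes, which contribute $O(1/\log^2x)$). It is not small although $l$ is. The discarded primes compensate, and they cannot be put into an exceptional set: an integer $n\le x$ has at most one prime factor above $\sqrt x$, so the proportion of $n\le x$ with such a factor is $\sum_{\sqrt x<p\le x}\frac1p+o(1)=\log2+o(1)$.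

So one must keep primes up to nearly $x$, and pairs with $qr>x$ enter. For one shift this is harmless: $qr\mid n$ is then impossible for $n\le x$, and the variance becomes, up to small errors,
$$Q_x(w)=\sum_q\frac{w_q^2}q-\sum_{q,r\le x,\ qr>x}\frac{w_qw_r}{qr}.$$
For $w_q=\theta_q$ this is $O(1/\log x)$. Indeed $\sum_{x/q<r\le x}\frac{\log r}{r}=\log q+O(1)$, so the double sum is $\sum_q\frac{\theta_q}q\big(\theta_q+O(\tfrac1{\log x})\big)=\sum_q\frac{\theta_q^2}q+O(\frac1{\log x})$. The form $Q_x$ thus sees that $\log$ has almost no variance. For two different shifts and $qr>x$, however, the number of $n\le x$ with $q\mid n+i$, $r\mid n+j$ is $0$ or $1$, and the error in the Chinese remainder theorem exceeds the main term. This is the exact point where the elementary method stops.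

Three devices get us past it.

1. For primes between $x^\eta$ and $x^{1-3\eta}$ we do not count pairs. At most $1/\eta$ such primes divide an integer $\le x$, and the generating functions of their numbers are multiplicative functions with values in $[0,1]$. A theorem of Teräväinen says that suitable multiplicative functions at two shifts are asymptotically uncorrelated, in a logarithmic average. Interpolation turns this into independence.
2. $Q_x$ is bounded below by the distance of $w$ to the line spanned by $\theta$ (Lemma 4). So $\log$ is the only obstruction.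
3. The $f_i$ can have any size. We rescale them so that a truncated variance equals a fixed small number $\varepsilon_0$, and then show that it is much smaller than $\varepsilon_0$.

From now on $K$ denotes positive constants depending only on $k$, possibly different at each occurrence.

## 5. Mertens, Chebyshev, and the correlation theorem

We use Chebyshev's bounds $\sum_{p\le y}\log p\le Ky$ and $\pi(y)\le Ky/\log y$, and Mertens' theorems
$$\sum_{p\le y}\frac{\log p}p=\log y+O(1)\ (y\ge1),\qquad\sum_{y<p\le z}\frac1p=\log\frac{\log z}{\log y}+O\Big(\frac1{\log y}\Big)\ (2\le y\le z).$$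
With $z=\lambda y$ the second gives, since $\log(1+u)\le u$,
$$\sum_{y<p\le\lambda y}\frac1p\le K\,\frac{1+\log\lambda}{\log y}\qquad(y\ge2,\ \lambda\ge1).\tag{5}$$

The one deep input is the main theorem of J. Teräväinen, *On binary correlations of multiplicative functions*, Forum Math. Sigma 6 (2018), e10.

**Theorem T.** Let $h\ne0$ be a fixed integer and $\omega:[1,\infty)\to\mathbb R$ with $1\le\omega(X)\le\log(3X)$, $\omega(X)\to\infty$. There are $\eta(\varepsilon)>0$ and $\delta(\varepsilon)\to0$ $(\varepsilon\to0)$ such that for all small $\varepsilon>0$, all $x\ge x_0(\varepsilon,h,\omega)$ and all multiplicative $g_1,g_2:\mathbb N\to[-1,1]$ the following holds. If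
$$\Big|\frac1x\sum_{\substack{x\le n\le2x\\ n\equiv a\,(q)}}g_1(n)-\frac1{qx}\sum_{x\le n\le2x}g_1(n)\Big|\le\frac{\eta(\varepsilon)}q\quad\text{for all integers }1\le a\le q\le\varepsilon^{-1},$$
then
$$\Big|\frac1{\log\omega(x)}\sum_{x/\omega(x)\le n\le x}\frac{g_1(n)g_2(n+h)}n-\Big(\frac1x\sum_{x\le n\le2x}g_1(n)\Big)\Big(\frac1x\sum_{x\le n\le2x}g_2(n)\Big)\Big|\le\delta(\varepsilon).$$

Only $\eta(\varepsilon)>0$ and the uniformity in $g_1,g_2$ matter. The uniformity lets $g_1,g_2$ change with $x$.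

## 6. Multiplicative functions that see only large primes

*Purpose.* We check that our generating functions are equidistributed in progressions, so that Theorem T applies, and that their means do not depend on the averaging window.

**Lemma 1.** Let $\omega$ be as in Theorem T, let $B=B(x)\to\infty$, let $\mathcal Q=\mathcal Q_x$ be a set of primes in $(B,x]$ with $\sum_{p\in\mathcal Q}1/p\le\Lambda$, let $z_p\in[0,1]$ and $g(n)=\prod_{p\mid n,\,p\in\mathcal Q}z_p$. Then, with $o(1)$ uniform over all such $g$ (for fixed $\Lambda,\omega,B$) and over $x/\omega\le y\le2x$: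

(α) for all fixed integers $1\le a\le q$: $\ \frac1y\sum_{n\le y,\,n\equiv a(q)}g(n)=\frac1{qy}\sum_{n\le y}g(n)+o(1)$;

(β) $\frac1y\sum_{n\le y}g(n)=m_g+o(1)$, with $m_g=m_{g,x}$ independent of $y$;

(γ) $\frac1{\log\omega}\sum_{x/\omega<n\le x}\frac{g(n)}n=m_g+o(1)$.

*Proof.* Let $\mathcal N$ be the set of squarefree products of primes of $\mathcal Q$ (including $1$). Let $\kappa(d)=\prod_{p\mid d}(z_p-1)$ for $d\in\mathcal N$ and $\kappa(d)=0$ otherwise. Then $\sum_{d\mid n}\kappa(d)=\prod_{p\mid n,p\in\mathcal Q}(1+z_p-1)=g(n)$, and $|\kappa|\le G:=1_{\mathcal N}$.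

**Step 1: $\mathcal N$ is sparse.** We need this so that the $O(1)$ errors, one per $d$, add up to little. For $y\ge2$ write $\log y=\log n+\log\frac yn$. For squarefree $n$ we have $\log n=\sum_{p\mid n}\log p$; writing $n=pm$,
$$\sum_{n\le y}G(n)\log n\le\sum_{m\le y}G(m)\sum_{p\le y/m}\log p\le Ky\sum_m\frac{G(m)}m,$$
and $\log\frac yn\le\frac yn$. Hence
$$\log y\sum_{n\le y}G(n)\le Ky\sum_m\frac{G(m)}m\le Ky\prod_{p\in\mathcal Q}\Big(1+\frac1p\Big)\le Ke^\Lambda y.$$
So $\#\{d\le y:d\in\mathcal N\}\ll_\Lambda y/\log y$.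

**Step 2: (α) and a formula for the mean.** For fixed $q$ and large $x$ we have $B>q$, so all $d\in\mathcal N$ are coprime to $q$. The number of $n\le y$ with $d\mid n$, $n\equiv a\,(q)$ is $\frac y{qd}+O(1)$. Thus
$$\sum_{n\le y,\,n\equiv a(q)}g(n)=\sum_{d\le y}\kappa(d)\Big(\frac y{qd}+O(1)\Big)=\frac yq\sum_{d\le y}\frac{\kappa(d)}d+O_\Lambda\Big(\frac y{\log y}\Big).$$
Comparison with the case $q=1$ gives (α). The case $q=1$ itself gives $\frac1y\sum_{n\le y}g(n)=\sum_{d\le y}\frac{\kappa(d)}d+o(1)$.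

**Step 3: (β).** By partial summation and Step 1, $\sum_{x/\omega<d\le2x}\frac{|\kappa(d)|}d\ll_\Lambda\frac{1+\log\omega}{\log x}\to0$, as $\log\omega\le\log\log3x$. So (β) holds with $m_g=\sum_{d\le x}\kappa(d)/d$.

**Step 4: (γ).** With $S(y)=\sum_{n\le y}g(n)$, partial summation and (β) give $\sum_{x/\omega<n\le x}\frac{g(n)}n=O(1)+\int_{x/\omega}^x\frac{S(y)}{y^2}dy=O(1)+(m_g+o(1))\log\omega$. Divide by $\log\omega\to\infty$. $\square$

**Lemma 2.** Let $h\ne0$ and $\omega,B,\Lambda$ be fixed as above. For $g_1,g_2$ of the form in Lemma 1,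
$$\frac1{\log\omega}\sum_{x/\omega\le n\le x}\frac{g_1(n)g_2(n+h)}n=m_{g_1}m_{g_2}+o(1)$$
uniformly over all such $g_1,g_2$.

*Proof.* Subtracting (β) at $y=x$ from (β) at $y=2x$ gives $\frac1x\sum_{x\le n\le2x}g_j(n)=2m_{g_j}-m_{g_j}+o(1)=m_{g_j}+o(1)$. Doing the same with (α) gives, for each fixed $a,q$, $\frac1x\sum_{x\le n\le2x,\,n\equiv a(q)}g_1-\frac1{qx}\sum_{x\le n\le2x}g_1=o(1)$, uniformly in $g_1$. For fixed $\varepsilon$ only finitely many pairs $(a,q)$ occur in the hypothesis of Theorem T, so it holds for all $x\ge x_1(\varepsilon)$, uniformly. Hence the limsup, as $x\to\infty$, of the supremum over $g_1,g_2$ of the difference of the two sides is at most $\delta(\varepsilon)$. Let $\varepsilon\to0$. $\square$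

## 7. The quadratic form $Q_x$ and its distance to the logarithm

Put $\ell_x(q)=\sum_{x/q<r\le x}\frac1r$.

*Purpose of Lemma 3.* It bounds the mass of pairs beyond the line $qr=x$.

**Lemma 3.** (i) $\sum_{q,r\le y,\ qr>y}\frac1{qr}\le K$ for $y\ge4$. (ii) For fixed $0<\eta\le\frac1{20}$ and $x\ge x(\eta)$: $\sum_{q\le x^{1-3\eta}}\ell_x(q)^2/q\le K$, with $K$ independent of $\eta$.

*Proof.* If $q\le\sqrt y$, then every $r>y/q$ has $\log r\ge\frac12\log y$, so
$$\sum_{y/q<r\le y}\frac1r\le\frac2{\log y}\sum_{y/q<r\le y}\frac{\log r}r\le\frac{2(\log q+O(1))}{\log y}\le K\frac{\log q}{\log y}.$$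
(i) Pairs with $\min(q,r)\le\sqrt y$ contribute at most $2K\sum_{q\le\sqrt y}\frac{\log q}{q\log y}\le K$. Pairs with both primes $>\sqrt y$ contribute at most $\big(\sum_{\sqrt y<q\le y}\frac1q\big)^2\le K$.

(ii) For $q\le\sqrt x$ the display with $y=x$ gives $\ell_x(q)\le K\theta_q$, and $\sum_{q\le x}\theta_q^2/q\le\sum_{q\le x}\theta_q/q\le K$. For the rest, split into ranges $x^{1-2^{-s}}<q\le x^{1-2^{-s-1}}$ with $1\le s\ll_\eta1$. There $x/q\ge x^{2^{-s-1}}$, so $\ell_x(q)\le K(s+1)$ for $x\ge x(\eta)$. The sum of $1/q$ over the range is $\log\frac{1-2^{-s-1}}{1-2^{-s}}+O(\frac1{\log x})\le K2^{-s}$ for $x\ge x(\eta)$, because $s$ is bounded in terms of $\eta$. Finally $\sum_s(s+1)^22^{-s}<\infty$. $\square$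

For $w:\{q\le x\}\to\mathbb R$ supported on $(B,x]$ put $V(w)=\sum_q\frac{w_q^2}q$, and recall
$$Q_x(w)=\sum_q\frac{w_q^2}q-\sum_{q,r\le x,\ qr>x}\frac{w_qw_r}{qr},$$
where the last sum includes $q=r$ if $q^2>x$.

*Purpose of Lemma 4.* It says that $Q_x(w)$ can be small only if $w$ is close to a multiple of $\theta$.

**Lemma 4.** (i) $|Q_x(w)|\le KV(w)$ for $x\ge4$. (ii) If $x$ and $B$ are large and $B\le\sqrt x$, there is $\kappa\in\mathbb R$ with
$$\sum_{B<q\le x}\frac{(w_q-\kappa\theta_q)^2}q\le7\Big(Q_x(w)+K\frac{V(w)}{\log B}\Big).$$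

*Proof.* (i) By Cauchy–Schwarz and Lemma 3(i), $\big|\sum_{qr>x}\frac{w_qw_r}{qr}\big|\le\big(\sum_{qr>x}\frac1{qr}\big)^{1/2}\big(\sum_{q,r}\frac{w_q^2w_r^2}{qr}\big)^{1/2}\le KV(w)$.

(ii) **Step 1: write $Q_x$ as a sum of squared differences.** Let $m_q=\theta_q/q$, $\varphi_q=w_q/\theta_q$ and
$$n_q=\sum_{x/q<r\le x}m_r=\frac{\log q+O(1)}{\log x}=\theta_q\Big(1+O\Big(\frac1{\log q}\Big)\Big).$$
Let $D=\frac12\sum_{q,r\le x,\,qr>x}m_qm_r(\varphi_q-\varphi_r)^2\ge0$. Expanding the square, and using $m_q\varphi_q=w_q/q$ and $m_q\varphi_q^2=\frac{w_q^2}{q\theta_q}$,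
$$D=\sum_qm_q\varphi_q^2n_q-\sum_{qr>x}\frac{w_qw_r}{qr}=Q_x(w)+O\Big(\sum_q\frac{w_q^2}{q\log q}\Big).$$
As $w$ is supported on $q>B$, $D\le Q_x(w)+KV(w)/\log B$. It remains to bound the left side of (ii) by $7D$.

**Step 2: split $D$.** Pairs with both primes $\le\sqrt x$ do not satisfy $qr>x$. So $D=D_1+D_2$, with $D_1$ from pairs with both primes $>\sqrt x$ (all of these satisfy $qr>x$), and
$$D_2=\sum_{q\le\sqrt x}\ \sum_{x/q<r\le x}m_qm_r(\varphi_q-\varphi_r)^2,$$
where $r>x/q\ge\sqrt x$; the factor $\frac12$ cancels against the two orders of the pair.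

**Step 3: primes above $\sqrt x$.** Let $m_*=\sum_{\sqrt x<q\le x}m_q=\frac12+o(1)$ and let $\kappa=m_*^{-1}\sum_{\sqrt x<q\le x}m_q\varphi_q$. The variance identity gives $D_1=m_*\sum_{q>\sqrt x}m_q(\varphi_q-\kappa)^2$.

**Step 4: primes in $(B,\sqrt x]$.** Each such $q$ is compared with its partners $r>x/q$, and those with $\kappa$. Since $(\varphi_q-\kappa)^2\le2(\varphi_q-\varphi_r)^2+2(\varphi_r-\kappa)^2$, multiplying by $m_qm_r$ and summing over $r\in(x/q,x]$ and $q$ gives
$$\sum_{B<q\le\sqrt x}m_qn_q(\varphi_q-\kappa)^2\le2D_2+2\sum_{r>\sqrt x}m_r(\varphi_r-\kappa)^2\sum_{q\le\sqrt x}m_q.$$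
The last sum over $q$ is $\frac12+o(1)$ and the sum over $r$ is $D_1/m_*=(2+o(1))D_1$. So the right side is at most $2D_2+(2+o(1))D_1\le(2+o(1))D$.

**Step 5: add up.** For $q>B$ with $B$ large, $n_q\ge\theta_q/2$. Also $m_q\theta_q(\varphi_q-\kappa)^2=(w_q-\kappa\theta_q)^2/q$. So the primes in $(B,\sqrt x]$ contribute at most $(4+o(1))D$ to the left side of (ii), and the primes above $\sqrt x$ (using $\theta_q\le1$) at most $D_1/m_*\le(2+o(1))D$. The total is $\le(6+o(1))D\le7D$. $\square$

## 8. The main proposition and the choice of scale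

**Proposition A.** If $l$ is tight, there are constants $c_i$ such that $h_i=f_i-c_i\log$ satisfies $\sum_p\min(1,h_i(p)^2)/p<\infty$ for all $i$.

Let $\varepsilon_0=\varepsilon_0(k)\in(0,\frac1{8k}]$ be a small number, to be fixed in Section 13. All constants $K$ and the constant $K_1$ below are independent of $\varepsilon_0$. For $t>0$ and $x\ge2$ put
$$\Phi_i(t,x)=\inf_{y\in\mathbb R}\sum_{p\le x}\frac{\min(1,t^2(f_i(p)-y\log p)^2)}p,\qquad\Phi=\max_i\Phi_i.$$
This measures how far $tf_i$ is from multiples of $\log$ up to $x$. It is nondecreasing in $t$ and in $x$. For $s<t$ we have $\min(1,t^2a^2)\le(t/s)^2\min(1,s^2a^2)$, hence $\Phi(s,x)\le\Phi(t,x)\le(t/s)^2\Phi(s,x)$, so $\Phi(\cdot,x)$ is continuous. Taking $y=0$ shows $\Phi(t,x)\to0$ as $t\to0$ for fixed $x$.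

**Case I: for some $t_1>0$, $\Phi(t_1,x)\le\varepsilon_0$ for all $x$.** Here Proposition A holds by compactness. Choose $y_i(x)$ with $\sum_{p\le x}\frac1p\min(1,t_1^2(f_i(p)-y_i(x)\log p)^2)\le2\varepsilon_0$. Fix a finite set $F$ of primes with $\sum_{p\in F}\frac1p>2\varepsilon_0$. For $x\ge\max F$ some $p\in F$ has $t_1|f_i(p)-y_i(x)\log p|<1$, since otherwise the primes of $F$ alone would give more than $2\varepsilon_0$. As $F$ is finite, $y_i(x)$ is bounded. Along a sequence $x\to\infty$ we have $y_i(x)\to c_i$ for all $i$. For each fixed $z$, passing to the limit in the finitely many terms with $p\le z$ gives $\sum_{p\le z}\frac1p\min(1,t_1^2(f_i(p)-c_i\log p)^2)\le2\varepsilon_0$. Let $z\to\infty$. Since $\min(1,t_1^2a^2)\ge\min(1,t_1^2)\min(1,a^2)$, the series in Proposition A converges.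

**Case II: otherwise.** By monotonicity in $x$, for every $t>0$ there is $x(t)$ with $\Phi(t,x)>\varepsilon_0$ for $x\ge x(t)$. For $x\ge x(1)$ we can pick, by continuity, $t=t(x)\in(0,1)$ with
$$\Phi(t(x),x)=\varepsilon_0.$$
For $x\ge x(s)$, $\Phi(s,x)>\varepsilon_0=\Phi(t(x),x)$ forces $t(x)<s$. Hence $t(x)\to0$.

**Sections 9–13 derive a contradiction from Case II and tightness.** The plan: $tf_i$, after removing a multiple of $\log$, is a function $u_i$ whose truncated variance is exactly of size $\varepsilon_0$. But $t\,l(n)\to0$ in probability, so $\sum u_i(n+i)$ is almost constant. Independence of the shifts then makes the truncated variance much smaller than $\varepsilon_0$.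

## 9. A random integer and the decomposition of $\sum_i u_i(n+i)$

**Step 1: remove the logarithm.** Choose $y_i=y_i(x)$ attaining the infimum in $\Phi_i(t,x)$ up to $\frac1x$. Put $T_i=ty_i$ and $u_i=tf_i-T_i\log\in\mathcal A$. Then
$$\Phi_i(t,x)\le\sum_{p\le x}\frac{\min(1,u_i(p)^2)}p\le\Phi_i(t,x)+\frac1x\le\varepsilon_0+\frac1x.\tag{6}$$

**Step 2: $T_i(x)\to0$.** We need this to treat $T_i\log(n+i)$ as a constant and to neglect tiny primes. Suppose $|T_i(x)|\ge\kappa>0$ for arbitrarily large $x$. Fix $z$. As $t\to0$, for such $x$ large, $|tf_i(p)|\le\frac\kappa2\log p$ for $p\le z$, so $|u_i(p)|\ge\frac\kappa2\log p$ and (6) gives $\sum_{p\le z}\frac1p\min(1,\frac{\kappa^2}4\log^2p)\le2\varepsilon_0$. This would hold for every $z$, but the series diverges. So $T_i\to0$, and therefore $u_i(p^\alpha)=tf_i(p^\alpha)-T_i\alpha\log p\to0$ for each fixed prime power.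

**Step 3: choose $\omega$ and $B$.** Let $\tau^*(x)=\sup_{x'\ge x}\max_i|T_i(x')|\to0$ and, for large $x$, $\omega(x)=\min(\log3x,\exp(\tau^*(x)^{-1/2}))$ (with $\exp(0^{-1/2})=\infty$); put $\omega=1$ for the remaining $x$. Then $1\le\omega\le\log3x$, $\omega\to\infty$, and $\max_i|T_i|\log\omega\le\tau^*(x)^{1/2}\to0$. Next, for each fixed integer $b$ the finite sum $\sum_i\sum_{q^\alpha\le b^2}|u_i(q^\alpha)|$ over prime powers tends to $0$, so it is $\le\frac1b$ for $x\ge X_b$, where we may take $X_b\ge\exp\exp b$ increasing to infinity. Let $B(x)=b$ for $X_b\le x<X_{b+1}$. Thus $B\to\infty$, $B\le\log\log x$, and $\sum_i\sum_{q^\alpha\le B^2}|u_i(q^\alpha)|\to0$. Both $\omega$ and $B$ are chosen before the parameter $\eta$ below.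

**Step 4: the probability measure.** Let $\mathbb P$ be the measure on integers $n\in I=(x/\omega,x-k]$ with weights proportional to $1/n$, $\mathbb E$ its expectation, and $N_i=n+i\le x$. The total weight $\sum_{n\in I}\frac1n$ is $\log\omega+O(\omega/x)$. Comparing the monotone function $1/n$ with an integral on a progression, with an error at most the largest term $\omega/x$, gives
$$\mathbb P(n\equiv a\bmod D)=\frac1D+O\Big(\frac\omega x\Big)\quad\text{for all integers }D\ge1.\tag{7}$$
Moreover, for large $x$,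
$$\mathbb P(D\mid N_i)\le\frac2D,\qquad \mathbb P(D\mid N_i)=0\ \text{ if }D>x.\tag{8}$$
The second part is clear from $1\le N_i\le x$. For $D\le x$ write $N_i=Dm$; then $m\in(a,b]$ with $a=\frac x{\omega D}$, $b=\frac xD\ge1$. If $m_0$ is the least integer $>a$ with $m_0\geq 1$, and $m_0\le b$, then $\sum_{a<m\le b}\frac1m\le\frac1{m_0}+\log\frac b{m_0}\le1+\log\frac ba=1+\log\omega$. As $\frac1n=(1+O(\frac\omega x))\frac1{n+i}$, we get $\mathbb P(D\mid N_i)\le(1+o(1))\frac{1+\log\omega}{D\log\omega}\le\frac2D$. Note also that by (7), $\mathbb P(D\mid N_i)=\frac1D(1+O(\frac1\omega))$ if $D\le x/\omega^2$.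

**Step 5: use tightness.** If a set has upper density $\le\varepsilon$, its counting function $S$ satisfies $S(y)\le(\varepsilon+o(1))y$ for $y\ge x/\omega$. Partial summation gives it weight $\le O(1)+(\varepsilon+o(1))\log\omega$, so its $\mathbb P$-probability is $\le\varepsilon+o(1)$. For fixed $A$ we have $t^{-1/2}>A$ for large $x$, so $\mathbb P(|l(n)|>t^{-1/2})\le\mathbb P(|l(n)|>A)$; letting $x\to\infty$, then $A\to\infty$, tightness gives $\mathbb P(|l(n)|>t^{-1/2})\to0$. Off this event $|t\,l(n)|\le t^{1/2}\to0$. Since $\log N_i=\log x+O(\log\omega)$ on $I$ and $|T_i|\log\omega\to0$,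
$$\sum_iu_i(N_i)=t\,l(n)-\sum_iT_i\log N_i=C_x+o(1),\qquad C_x=-\log x\sum_iT_i,\tag{9}$$
uniformly off the event $|l(n)|>t^{-1/2}$.

**Step 6: cut the primes.** Fix $\eta\in(0,\min(\frac1{20},\frac1{64k})]$. We write $o_\eta(1)$ for quantities tending to $0$ as $x\to\infty$ for fixed $\eta$; statements are for $x\ge x(\eta)$ where needed. Let
$$\mathcal S_i=\{B<q\le x^{1-3\eta}:|u_i(q)|\le1\},\qquad\mathcal B_i=\{B<q\le x^{1-3\eta}:|u_i(q)|>1\},$$
$$s_i=\sum_{q\in\mathcal S_i}\frac{u_i(q)^2}q,\quad M_i=\sum_{q\in\mathcal B_i}\frac1q,\quad s=\sum_is_i,\quad M=\sum_iM_i.$$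
By (6), $s_i+M_i\le\varepsilon_0+\frac1x\le1$. Also $\sum_{x^{1-3\eta}<q\le x}\frac1q\le4\eta$ for large $x$, because $-\log(1-3\eta)\le3.3\,\eta$ for $\eta\le\frac1{20}$. Primes $q\le B$ contribute at most $\sum_{q\le B}|u_i(q)|=o(1)$ to the sum in (6), by $\min(1,u^2)\le|u|$. So $\Phi=\varepsilon_0$ gives
$$\varepsilon_0=\max_i\Phi_i\le\max_i(s_i+M_i)+4\eta+o(1).\tag{10}$$
The goal is now to show that $s$ and $M$ are $\le K\sqrt\eta+o_\eta(1)$, which contradicts (10) for small $\eta$.

Let $W_i=\sum_{q\mid N_i,\,q\in\mathcal S_i}u_i(q)$, $X_i=W_i-\mathbb EW_i$, $Z=\sum_iX_i$, $b_i=\#\{q\in\mathcal B_i:q\mid N_i\}$ and $R=\sum_i\sum_{q\mid N_i,\,q\in\mathcal B_i}u_i(q)$. Call primes in $(B,x^\eta]$ *small* and primes in $(x^\eta,x^{1-3\eta}]$ *mid*. At most $1/\eta$ mid primes divide $N_i\le x$. Write $X_i=X_i^\flat+Y_i$, the centered contributions of the small and of the mid primes of $\mathcal S_i$. Let $w_i$ be the uncentered mid part, so $Y_i=w_i-\mathbb Ew_i$ and $|w_i|\le1/\eta$.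

**Step 7: exceptional events.** Let $\mathcal E$ be the event that some $N_i$ has a prime factor in $(x^{1-3\eta},x]$; by (8), $\mathbb P(\mathcal E)\le k\cdot2\cdot4\eta=8k\eta$. Let $\mathcal T$ be the event that $|l(n)|>t^{-1/2}$, or some $N_i$ is divisible by $q^2$ with $q>B$, or by a prime power $q^\alpha>B^2$ with $q\le B$. For each $q\le B$ it suffices to consider the least such $\alpha$, so by (8)
$$\mathbb P(\mathcal T)\le o(1)+k\sum_{q>B}\frac2{q^2}+kB\cdot\frac2{B^2}=o(1).$$
Off $\mathcal E\cup\mathcal T$ the primes $\le B$ contribute $o(1)$ to $\sum_iu_i(N_i)$ by the choice of $B$. The primes $>B$ occur to the first power and are $\le x^{1-3\eta}$, so they contribute $\sum_iW_i+R$. By (9),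
$$Z+R=A'+o(1)\ \text{ uniformly off }\mathcal E\cup\mathcal T,\qquad A':=C_x-\sum_i\mathbb EW_i.\tag{11}$$

## 10. Second and fourth moments at one shift

*Purpose of Lemma 5.* It identifies the variance of $X_i$ with $Q_x$. The line $qr=x$ causes no trouble here, because $qr\mid N_i$ is impossible when $qr>x$.

**Lemma 5.** $\mathbb EX_i^2=Q_x(\tilde u_i)+o_\eta(1)$, where $\tilde u_i=u_i$ on $\mathcal S_i$ and $0$ elsewhere. The same holds if $\mathcal S_i$ is replaced by a subset. In particular $\mathbb EX_i^2\le Ks_i+o_\eta(1)$ and $\mathbb EY_i^2\le Ks_i+o_\eta(1)$.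

*Proof.* Write $u_q=\tilde u_i(q)$. Then $\mathbb EW_i^2=\sum_qu_q^2\,\mathbb P(q\mid N_i)+\sum_{q\ne r}u_qu_r\,\mathbb P(qr\mid N_i)$. By (7) the first sum is $\sum_q\frac{u_q^2}q+O(x^{-3\eta}\omega)$, as there are at most $x^{1-3\eta}$ primes. In the second we replace $\mathbb P(qr\mid N_i)$ by $\frac1{qr}1_{qr\le x}$:

- Pairs with $qr\le x^{1-\eta}$: there are at most $2x^{1-\eta}$, each with error $O(\omega/x)$, total $O(x^{-\eta}\omega)$.
- If $qr>x^{1-\eta}$, then both primes exceed $x^{2\eta}$, since both are $\le x^{1-3\eta}$. Over such pairs $\sum\frac1{qr}=O_\eta(1)$. For $x^{1-\eta}<qr\le x/\omega^2$ the relative error is $O(1/\omega)$, so the total is $o_\eta(1)$.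
- For $x/\omega^2<qr\le x$ the error is $O(\frac1{qr})$ by (8). For fixed $q\le x^{1-3\eta}$ the prime $r$ lies in $(\frac x{q\omega^2},\frac xq]$ with $\frac x{q\omega^2}\ge x^\eta$. By (5) the total is at most $\sum_{x^{2\eta}<q\le x}\frac1q\cdot K\frac{1+\log\omega}{\eta\log x}=o_\eta(1)$.
- For $qr>x$ both are $0$.

So $\mathbb EW_i^2=\sum_q\frac{u_q^2}q+\sum_{q\ne r,\,qr\le x}\frac{u_qu_r}{qr}+o_\eta(1)$. Also $\mathbb EW_i=\sum_q\frac{u_q}q+O(x^{-3\eta}\omega)$ and $\sum_q\frac{|u_q|}q=O(\log\log x)$, hence $(\mathbb EW_i)^2=\sum_{q,r}\frac{u_qu_r}{qr}+o_\eta(1)$. Subtract: the off-diagonal pairs with $qr\le x$ cancel; the pairs with $qr>x$ and the diagonal remain with a minus sign. Thus $\mathbb EX_i^2=Q_x(\tilde u_i)-\sum_{q^2\le x}\frac{u_q^2}{q^2}+o_\eta(1)$, and the last sum is $\le\sum_{q>B}q^{-2}=o(1)$. Only $|u_q|\le1$ and the support were used, so subsets are allowed. The bounds follow from Lemma 4(i). $\square$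

*Purpose of Lemma 6.* A fourth moment bound lets us ignore the event $\mathcal E$, whose probability is only $O(\eta)$.

**Lemma 6.** $\mathbb EX_i^4\le K$ for $x\ge x(\eta)$.

*Proof.* At most $7$ primes $>x^{1/8}$ divide $N_i\le x$, so their contribution to $W_i$ is at most $7$ in absolute value, and after centering at most $14$. The rest is $X'=\sum_ru_r(1_{r\mid N_i}-\mathbb P(r\mid N_i))$ over $r\le x^{1/8}$, $r\in\mathcal S_i$. Compare it with $X''=\sum_ru_r(\xi_r-\frac1r)$, where the $\xi_r$ are independent Bernoulli variables with $\mathrm{Prob}(\xi_r=1)=\frac1r$. For $r_1,\dots,r_4\le x^{1/8}$ and $\mathcal J\subset\{1,2,3,4\}$ let $D=\mathrm{lcm}(r_j:j\in\mathcal J)$. By (7) the product $\prod_{j\in\mathcal J}1_{r_j\mid N_i}$ has expectation $\frac1D+O(\frac\omega x)$, while $\prod_{j\in\mathcal J}\xi_{r_j}$ has expectation $\frac1D$; also $\mathbb P(r\mid N_i)=\frac1r+O(\frac\omega x)$. Expand both fourth moments: at most $x^{1/2}$ quadruples with $16$ terms each. Hence $\mathbb EX'^4=\mathbb EX''^4+O(x^{1/2}\omega/x)$.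 By independence and centering,
$$\mathbb EX''^4\le\sum_ru_r^4\,\mathbb E\big(\xi_r-\tfrac1r\big)^4+3\Big(\sum_ru_r^2\,\mathbb E\big(\xi_r-\tfrac1r\big)^2\Big)^2\le s_i+3s_i^2\le4,$$
since $|\xi_r-\frac1r|\le1$, $|u_r|\le1$ and $\mathbb E(\xi_r-\frac1r)^2\le\frac1r$. Finally $X_i^4\le8(14^4+X'^4)$. $\square$

## 11. Independence of the mid primes at two different shifts

*Purpose.* Here the pairs with $qr>x$ at different shifts are handled, by Lemma 2 in place of counting.

**Lemma 7.** For $i\ne j$: (i) $\mathrm{Cov}(w_i,w_j)=o_\eta(1)$; (ii) $\mathbb E\,1_{b_i\ge1}Y_j^2=\mathbb P(b_i\ge1)\,\mathbb EY_j^2+o_\eta(1)$; (iii) $\mathbb P(b_i\ge1,b_j\ge1)=\mathbb P(b_i\ge1)\,\mathbb P(b_j\ge1)+o_\eta(1)$.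

*Proof.* **Step 1: generating functions factor.** For a set $\mathcal P$ of primes let $\omega_{\mathcal P}(n)=\#\{p\in\mathcal P:p\mid n\}$. For disjoint sets $\mathcal P_1,\dots,\mathcal P_a$ of mid primes (depending on $x$) and $z\in[0,1]^a$, the function $\prod_lz_l^{\omega_{\mathcal P_l}(n)}$, with $0^0=1$, has the form of Lemma 1 with $\Lambda=O_\eta(1)$, as $\sum_{x^\eta<p\le x}\frac1p=\log\frac1\eta+o_\eta(1)$. The indicator that $n$ has no prime factor in $\mathcal B_i$ also has this form, with $\Lambda=1$. Substituting $m=n+i$ changes $\frac1n$ by a factor $1+O(\frac\omega x)$ and the range by $O(1)$ integers, so normalized averages change by $o(1)$. Hence Lemma 2 with $h=j-i$ and Lemma 1(γ) give, for any two such $g_1,g_2$,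
$$\mathbb E\,g_1(N_i)g_2(N_j)=\mathbb E\,g_1(N_i)\cdot\mathbb E\,g_2(N_j)+o_\eta(1),\tag{12}$$
uniformly. With the indicators of $b_i=0$ and $b_j=0$, taking complements gives (iii).

**Step 2: from generating functions to joint laws.** Let $g_1=\prod_lz_l^{\omega_{\mathcal P_l}}$, or $g_1$ the indicator of having no prime factor in $\mathcal B_i$ (so that $g_1(N_i)=1_{b_i=0}$), and let $g_2=\prod_ly_l^{\omega_{\mathcal Q_l}}$ with disjoint sets $\mathcal Q_l$ of mid primes, the number of sets being fixed. The difference of the two main terms of (12) is a polynomial in the $z_l,y_l$ of degree at most $d=\lfloor1/\eta\rfloor$ in each variable. Its coefficients are the differences between the joint probabilities and the products of the probabilities of the values of $(\omega_{\mathcal P_l}(N_i))_l$ (or of the event $b_i=0$) and of $(\omega_{\mathcal Q_l}(N_j))_l$. On the finite grid where every variable lies in $\{0,\frac1d,\dots,1\}$ the polynomial is $o_\eta(1)$. By Lagrange interpolation its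 coefficients are fixed linear combinations of its grid values. So they are all $o_\eta(1)$: these bounded vectors are asymptotically independent.

**Step 3: approximate $w_i$ by finitely many counts.** For fixed $\sigma>0$ round $u_i$ on the mid primes of $\mathcal S_i$ to the nearest multiple of $\sigma$ toward $0$. The resulting $w_i^\sigma$ satisfies $|w_i-w_i^\sigma|\le\sigma/\eta$, since at most $1/\eta$ mid primes divide $N_i$. It is a linear combination, with fixed coefficients, of the $\omega_{\mathcal P_l}(N_i)$, where the $\mathcal P_l$ are the $O(1/\sigma)$ level sets. By Step 2, $\mathrm{Cov}(w_i^\sigma,w_j^\sigma)=o_{\eta,\sigma}(1)$, and (ii) holds with $w_j^\sigma$ in place of $w_j$ and error $o_{\eta,\sigma}(1)$, because $1_{b_i\ge1}=1-1_{b_i=0}$. As $|w_i|,|w_i^\sigma|\le1/\eta$, replacing $w^\sigma$ by $w$ costs $O_\eta(\sigma)$. Let $x\to\infty$, then $\sigma\to0$. $\square$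

**Lemma 8.** For $i\ne j$: $\mathrm{Cov}(W_i,W_j)=o_\eta(1)$. Hence $\mathbb EZ^2=\sum_iQ_x(\tilde u_i)+o_\eta(1)$.

*Proof.* We have $\mathrm{Cov}(W_i,W_j)=\sum_{q,r}u_i(q)u_j(r)\big(\mathbb P(q\mid N_i,\,r\mid N_j)-\mathbb P(q\mid N_i)\mathbb P(r\mid N_j)\big)$ over $q\in\mathcal S_i$, $r\in\mathcal S_j$. The part with both $q,r$ mid is $\mathrm{Cov}(w_i,w_j)=o_\eta(1)$ by Lemma 7(i). Otherwise one prime is $\le x^\eta$ and the other $\le x^{1-3\eta}$, so there are at most $2x^{1-2\eta}$ pairs. Those with $q\ne r$ contribute $O(\omega/x)$ each, by (7) and the Chinese remainder theorem; in total $O(x^{-2\eta}\omega)$. If $q=r$, then $q\mid N_i$ and $q\mid N_j$ would give $q\mid i-j$, impossible as $q>B>k$. So only the products remain, at most $\sum_{q>B}\frac4{q^2}=o(1)$. The last claim follows from Lemma 5. $\square$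

## 12. Conditioning on a prime where $|u_i|$ is large

*Purpose.* The event $b_i\ge1$ spoils (11) through $R$. Its probability is about $M_i\lesssim\varepsilon_0$, which is small but of the order of what we want to contradict. The next lemma says that $X_j^2$ carries only a small fraction of its expected mass on this event. The gain must be *relative to $s_j$*, which is why Cauchy–Schwarz with Lemma 6 would not suffice.

**Lemma 9.** $\mathbb E\,X_j^21_{b_i\ge1}\le K\sqrt{\varepsilon_0}\,s_j+o_\eta(1)$ for all $i,j$ (including $i=j$).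

*Proof.* Use $X_j^2\le2(X_j^\flat)^2+2Y_j^2$. For large $x$, $M_i\le\varepsilon_0+\frac1x\le2\varepsilon_0$.

**Step 1: small primes, all $i,j$.** Here moduli stay below $x^{1-\eta}$ and (7) suffices. We have $\mathbb E(X_j^\flat)^21_{b_i\ge1}\le\sum_{q\in\mathcal B_i}\mathbb E(X_j^\flat)^21_{q\mid N_i}$. Write $p_r=\mathbb P(r\mid N_j)$ and $X_j^\flat=\sum_ru_j(r)(1_{r\mid N_j}-p_r)$ over small $r\in\mathcal S_j$, and let $X_j^{\flat,(q)}$ be the sum over $r\ne q$. A term with $r=q$ is possible only if $j\ne i$, as $\mathcal B_i\cap\mathcal S_i=\emptyset$. Then $q\mid N_i$ forces $q\nmid N_j$, the term is $-u_j(q)p_q$, of modulus $\le\frac2q$, and $(X_j^\flat)^2\le2(X_j^{\flat,(q)})^2+\frac8{q^2}$ on $\{q\mid N_i\}$. The terms $\frac8{q^2}$ contribute at most $\sum_{q>B}\frac2q\cdot\frac8{q^2}=o(1)$. For small $r,r'\ne q$ we have $qrr'\le x^{1-3\eta}x^{2\eta}=x^{1-\eta}$. Expanding and using (7), the expectation of $1_{q\mid N_i}(1_{r\mid N_j}-p_r)(1_{r'\mid N_j}-p_{r'})$ is $O(\frac\omega x)$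 for $r\ne r'$, because the main terms cancel, and is $\frac1q\big(\frac1r-\frac1{r^2}\big)+O(\frac\omega x)\le\frac1{qr}+O(\frac\omega x)$ for $r=r'$. There are at most $x^{1-\eta}$ triples $(q,r,r')$. Total: $\le KM_is_j+o_\eta(1)$.

**Step 2: mid primes, $j\ne i$.** By Lemma 7(ii), Lemma 5 and $\mathbb P(b_i\ge1)\le2M_i$ (from (8)), $\mathbb E\,Y_j^21_{b_i\ge1}\le KM_is_j+o_\eta(1)$.

**Step 3: mid primes, $j=i$; reduction to prime sums.** Put $u=u_i$ and $\nu=\sum_{r\ \mathrm{mid},\,r\in\mathcal S_i}\frac{u_r}r=O_\eta(1)$. Then $\mathbb Ew_i=\nu+o_\eta(1)$. Since $|w_i|\le\frac1\eta$ and $\sum_{q\in\mathcal B_i}\mathbb P(q\mid N_i)\le2M_i\le2$,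
$$\mathbb E\,Y_i^21_{b_i\ge1}\le\sum_{q\in\mathcal B_i}\mathbb E\,1_{q\mid N_i}(w_i-\nu)^2+o_\eta(1).$$
Expand $(w_i-\nu)^2=\sum_ru_r^21_{r\mid N_i}+\sum_{r\ne r'}u_ru_{r'}1_{rr'\mid N_i}-2\nu\sum_ru_r1_{r\mid N_i}+\nu^2$ over mid $r,r'\in\mathcal S_i$ (hence $\ne q$). The probabilities $\mathbb P(D\mid N_i)$ with $D=q,qr,qrr'$ occur, with coefficients $O_\eta(1)$. Replacing each by $\frac{1_{D\le x}}D$ costs $o_\eta(1)$ in total:

- For $D=q\le x^{1-3\eta}$ and for $D\le x^{1-\eta}$ the error is $O(\frac\omega x)$ each, and each $D$ has $O(1)$ representations. Total $O_\eta(x^{-\eta}\omega)$.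
- For the other $D=qr,qrr'\in(x^{1-\eta},x/\omega^2]$ it is $O(\frac1{\omega D})$, and $\sum\frac1D\le M_i\,O_\eta(1)$.
- For $x/\omega^2<D\le x$ it is $O(\frac1D)$ by (8). Fix all primes but the last mid prime. That prime is $>x^\eta$ and lies in an interval $(a\omega^{-2},a]$, so by (5) the sum of its reciprocals is $\ll\frac{1+\log\omega}{\eta\log x}$. The sum over the other primes is $O_\eta(1)$.
- For $D>x$ both are $0$.

**Step 4: mid primes, $j=i$; the prime sums.** Let $y=x/q$, and let $r,r'$ run over mid primes of $\mathcal S_i$. By Step 3 the quantity to bound is $\sum_{q\in\mathcal B_i}\frac1q[\cdots]_q+o_\eta(1)$ with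
$$[\cdots]_q=\sum_{r\le y}\frac{u_r^2}r+\sum_{r\ne r',\,rr'\le y}\frac{u_ru_{r'}}{rr'}-2\nu a+\nu^2,\qquad a=\sum_{r\le y}\frac{u_r}r.$$
All pairs $r,r'\le y$ together give $a^2$, so
$$\sum_{r\ne r',\,rr'\le y}\frac{u_ru_{r'}}{rr'}=a^2-\sum_{r,r'\le y,\,rr'>y}\frac{u_ru_{r'}}{rr'}-\sum_{r^2\le y}\frac{u_r^2}{r^2}.$$
Hence
$$[\cdots]_q\le s_i-\sum_{r,r'\le y,\,rr'>y}\frac{u_ru_{r'}}{rr'}+(a-\nu)^2.$$
Here $y\ge x^{3\eta}\ge4$ for $x\ge x(\eta)$. By Cauchy–Schwarz and Lemma 3(i), exactly as in Lemma 4(i), the double sum is at most $Ks_i$ in modulus. Also $(a-\nu)^2=\big(\sum_{r>x/q}\frac{u_r}r\big)^2\le s_i\,\ell_x(q)$. Summing over $q$, and using Cauchy–Schwarz and Lemma 3(ii) for $\sum_{q\in\mathcal B_i}\frac{\ell_x(q)}q$, the total is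
$$\le s_i\Big(KM_i+\Big(M_i\sum_{q\le x^{1-3\eta}}\frac{\ell_x(q)^2}q\Big)^{1/2}\Big)+o_\eta(1)\le K\sqrt{\varepsilon_0}\,s_i+o_\eta(1).\qquad\square$$

**Lemma 10.** $M_i-M_i^2-o_\eta(1)\le\mathbb P(b_i\ge1)\le M_i+o_\eta(1)$ and $\mathbb P(b_i\ge2)\le M_i^2$.

*Proof.* By (7), $\mathbb Eb_i=M_i+O(x^{-3\eta}\omega)$. By (8), $\mathbb E\,b_i(b_i-1)=\sum_{q\ne q'}\mathbb P(qq'\mid N_i)\le2M_i^2$. Use $b-\binom b2\le1_{b\ge1}\le b$ and $1_{b\ge2}\le\binom b2$ for integers $b\ge0$. $\square$

## 13. The truncated variance is smaller than $\varepsilon_0$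

Let $\mathcal D=\{\sum_ib_i\ge1\}$, $\mathcal G$ the complement of $\mathcal D\cup\mathcal E\cup\mathcal T$, and $J=\mathbb E\,Z^21_{\mathcal G^c}$.

**Step 1: bound $J$, $A'$ and $\mathbb EZ^2$.** We have $Z^2\le k\sum_jX_j^2$ and $1_{\mathcal D}\le\sum_i1_{b_i\ge1}$. By Lemma 9, and by Cauchy–Schwarz with $\mathbb EZ^4\le k^3\sum_i\mathbb EX_i^4\le K$ (Lemma 6) and $\mathbb P(\mathcal E\cup\mathcal T)\le8k\eta+o(1)$,
$$J\le k\sum_{i,j}\mathbb E\,X_j^21_{b_i\ge1}+(\mathbb EZ^4)^{1/2}\,\mathbb P(\mathcal E\cup\mathcal T)^{1/2}\le K_1\sqrt{\varepsilon_0}\,s+K\sqrt\eta+o_\eta(1),\tag{13}$$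
with $K_1$ depending only on $k$. On $\mathcal G$ we have $R=0$, so $Z=A'+o(1)$ by (11). Moreover $\mathbb P(\mathcal G)\ge\frac12$ for large $x$, because $\mathbb P(\mathcal D)\le k\varepsilon_0+o_\eta(1)\le\frac18+o_\eta(1)$ by Lemma 10, $\mathbb P(\mathcal E)\le8k\eta\le\frac18$ and $\mathbb P(\mathcal T)=o(1)$. From $\mathbb EZ=0$ we get $|\mathbb E\,Z1_{\mathcal G}|=|\mathbb E\,Z1_{\mathcal G^c}|\le\sqrt J$, while $|\mathbb E\,Z1_{\mathcal G}|\ge\frac12|A'|-o(1)$. As $J\le\mathbb EZ^2\le(\mathbb EZ^4)^{1/2}\le K$,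
$$|A'|\le2\sqrt J+o(1),\qquad\mathbb EZ^2\le J+(|A'|+o(1))^2\le5J+o(1).\tag{14}$$

**Step 2: $s$ is small.** The point is that $y_i$ was almost optimal in $\Phi_i$, so shifting it by the $\kappa$ of Lemma 4 cannot help much. By Lemma 4(ii) with $V(\tilde u_i)=s_i\le1$ and $B\to\infty$ there are $\kappa_i$ with
$$\sum_{B<q\le x}\frac{(\tilde u_i(q)-\kappa_i\theta_q)^2}q\le7Q_x(\tilde u_i)+o(1)\le K.$$
Since $\kappa_i^2\theta_q^2\le2(\tilde u_i(q)-\kappa_i\theta_q)^2+2\tilde u_i(q)^2$, $s_i\le1$ and $\sum_{\sqrt x<q\le x}\frac{\theta_q^2}q\ge\frac14(\log2+o(1))\ge0.1$, we get $|\kappa_i|\le K$. Now use $y=y_i+\frac{\kappa_i}{t\log x}$ in the definition of $\Phi_i(t,x)$, so that $t(f_i(p)-y\log p)=u_i(p)-\kappa_i\theta_p$. The primes contribute as follows. Those $q\le B$: at most $\sum_{q\le B}\frac{2|u_i(q)|+2\kappa_i^2\theta_q^2}q=o(1)$, because $\min(1,2a^2+2b^2)\le2|a|+2b^2$ and $\theta_q\le\frac{\log B}{\log x}$. Those in $\mathcal B_i$: at most $M_i$. Those in $\mathcal S_i$: at most $7Q_x(\tilde u_i)+o(1)$.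 Those $>x^{1-3\eta}$: at most $4\eta$. With (6),
$$s_i+M_i-\frac1x\le\Phi_i(t,x)\le7Q_x(\tilde u_i)+M_i+4\eta+o(1).$$
Cancel $M_i$, sum over $i$, and use Lemma 8, (14) and (13):
$$s\le7\,\mathbb EZ^2+4k\eta+o_\eta(1)\le35J+4k\eta+o_\eta(1)\le35K_1\sqrt{\varepsilon_0}\,s+K\sqrt\eta+o_\eta(1).$$
**We now fix $\varepsilon_0=\varepsilon_0(k)\le\frac1{8k}$ with $35K_1\sqrt{\varepsilon_0}\le\frac12$.** Then $s\le K\sqrt\eta+o_\eta(1)$, and by (13), (14) also $J,\ \mathbb EZ^2,\ |A'|^2\le K\sqrt\eta+o_\eta(1)$.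

**Step 3: $M$ is small.** If exactly one large value occurs, $R$ is a single number of modulus $>1$ which $Z$ must compensate. On $\{\sum b_i=1\}\setminus(\mathcal E\cup\mathcal T)$ we have $|R|>1$, so by (11) $|Z|\ge1-|A'|-o(1)\ge\frac12$, if $\eta$ is small in terms of $k$ and $x$ is large. Hence
$$\mathbb P\Big(\sum b_i=1\Big)\le\mathbb P(\mathcal E\cup\mathcal T)+4\,\mathbb EZ^2\le K\sqrt\eta+o_\eta(1).$$
For a lower bound, the events $\{b_i=1,\ b_j=0\ \forall j\ne i\}$ are disjoint. By Lemma 10 and Lemma 7(iii),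
$$\mathbb P\Big(\sum b_i=1\Big)\ge\sum_i\Big[\mathbb P(b_i\ge1)-\mathbb P(b_i\ge2)-\sum_{j\ne i}\mathbb P(b_i\ge1,b_j\ge1)\Big]$$
$$\ge\sum_i\Big[M_i-2M_i^2-\sum_{j\ne i}M_iM_j\Big]-o_\eta(1)\ge M-2M^2-o_\eta(1)\ge\frac M2-o_\eta(1),$$
since $M\le k\varepsilon_0+\frac kx\le\frac14$ for large $x$. So $M\le K\sqrt\eta+o_\eta(1)$.

**Step 4: contradiction.** By (10), $\varepsilon_0\le s+M+4\eta+o(1)\le K\sqrt\eta+o_\eta(1)$. Since $\varepsilon_0$ depends only on $k$, choose $\eta$ small in terms of $k$ and let $x\to\infty$: contradiction. So Case II is impossible and **Proposition A is proved.** $\square$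

## 14. Second moments in progressions, and the criterion for tightness

From here on only elementary tools are needed. We state the second-moment bound in residue classes, since Theorem 1 will need it there.

**Lemma 11.** Let $z\ge1$, let $\mathcal P$ be a set of primes $>z$ and $h:\mathcal P\to[-1,1]$ with $\sum_{p\in\mathcal P}h(p)^2/p\le\sigma^2<\infty$. Let $Q\ge1$ be a fixed integer coprime to all $p\in\mathcal P$, and $a,i$ fixed integers, $1\le i\le k$. Put $H(n)=\sum_{p\mid n,\,p\in\mathcal P}h(p)$ and $\mu(x)=\sum_{p\in\mathcal P,\,p\le x}h(p)/p$. Then the mean of $(H(n+i)-\mu(x))^2$ over $n\le x$, $n\equiv a\pmod Q$, is at most $K\sigma^2+o(1)$ as $x\to\infty$.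

*Proof.* Let $N=\frac xQ+O(1)$ be the number of such $n$ and $\mathbb E'$ the mean over them. For $D$ coprime to $Q$, $\mathbb E'1_{D\mid n+i}=\frac1D+O(\frac1N)$. Split at $x^{1/4}$, and use $(A_1+A_2+A_3)^2\le3(A_1^2+A_2^2+A_3^2)$ for the following three parts.

*Primes $\le x^{1/4}$, centered.* $\mathbb E'\big(\sum_ph(p)(1_{p\mid n+i}-\frac1p)\big)^2$ is a sum over at most $x^{1/2}$ pairs. Pairs $p\ne p'$ contribute $O(\frac1N)$ each, and pairs $p=p'$ contribute $h(p)^2(\frac1p-\frac1{p^2})+O(\frac1N)$. The total is $\le\sigma^2+O(x^{1/2}/N)$.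

*Primes $>x^{1/4}$, uncentered.* For large $x$ at most $4$ of them divide $n+i\le x+k$, so the square of their contribution is at most $4\sum_{p\mid n+i,\,p>x^{1/4}}h(p)^2$, with mean at most $4\sum_{x^{1/4}<p\le2x,\,p\in\mathcal P}h(p)^2\big(\frac1p+O(\frac1N)\big)\le4\sigma^2+O(\pi(2x)/N)=4\sigma^2+o(1)$.

*The remaining part of $\mu(x)$.* $\big(\sum_{x^{1/4}<p\le x,\,p\in\mathcal P}\frac{|h(p)|}p\big)^2\le\sigma^2\sum_{x^{1/4}<p\le x}\frac1p\le K\sigma^2$. $\square$

**Proof of Theorem 2.** Suppose $f_i=c_i\log+h_i$ with $\sum_p\min(1,h_i(p)^2)/p<\infty$ for all $i$. Put $c=\sum c_i$ and $m(x)=\sum_i\sum_{p\le x,\,|h_i(p)|\le1}\frac{h_i(p)}p$.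

**Step 1: location of $l$.** *Claim: for every $\varepsilon>0$ there is $A$ such that for all large $x$, $|l(n)-c\log x-m(x)|\le A$ for all $n\le x$ outside a proportion $O(\varepsilon)$, with a constant depending only on $k$.* Choose an integer $z$ with $\frac1z+\sum_i\sum_{p>z,\,|h_i(p)|>1}\frac1p<\varepsilon$, then $\alpha_0$ with $\sum_{p\le z}p^{-\alpha_0}<\varepsilon$. Outside a proportion $O(\varepsilon)+o(1)$ of $n\le x$ the following hold.

- No $p^{\alpha_0}$ with $p\le z$ divides any $n+i$. So the parts of the $n+i$ composed of primes $\le z$ take boundedly many values, and they contribute $O_{\varepsilon,z,\alpha_0}(1)$ to $\sum_ih_i(n+i)$.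
- No $p^2$ with $p>z$ divides any $n+i$: the exceptional proportion is at most $k\sum_{z<p\le\sqrt{2x}}\big(\frac1{p^2}+\frac1x\big)\le\frac kz+o(1)$.
- No $p>z$ with $|h_i(p)|>1$ divides $n+i$: the exceptional proportion is at most $\sum_i\sum_{p>z,\,|h_i(p)|>1}\frac1p+O(\pi(2x)/x)$.
- $n\ge\varepsilon x$, so $\log(n+i)=\log x+O_\varepsilon(1)$.

For such $n$ the rest of $\sum_ih_i(n+i)$ is $\sum_i\sum_{p\mid n+i,\,p>z,\,|h_i(p)|\le1}h_i(p)$. By Lemma 11 with $Q=1$ it differs from $\sum_i\sum_{z<p\le x,\,|h_i(p)|\le1}\frac{h_i(p)}p=m(x)+O_z(1)$ by a quantity of bounded mean square over $n\le x$. Chebyshev's inequality proves the claim.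

**Step 2: conclusion.** If $c\log x+m(x)=O(1)$, the claim shows that $l$ is tight. Conversely, if $l$ is tight, take $\varepsilon$ small in the claim: for some $A$ and all large $x$ there is $n\le x$ with both $|l(n)|\le A$ and $|l(n)-c\log x-m(x)|\le A$. So $c\log x+m(x)=O(1)$. By Cauchy–Schwarz $m(x)=O(\sqrt{\log\log x})$; hence $c\log x+m(x)=O(1)$ holds if and only if $c=0$ and $m(x)=O(1)$. If (3) holds with $\sum c_i=0$, then $l$ is tight. If $l$ is tight, Proposition A supplies the $c_i$ and the convergent series, and the equivalence just shown gives $\sum c_i=0$ and the second part of (3). $\square$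

## 15. Comparing two residue classes: proof of Theorem 1

Let $l(n)\to0$ in density. Then $l$ is tight, and Theorem 2 gives $f_i=c_i\log+h_i$ with $\sum c_i=0$ and $\sum_p\min(1,h_i(p)^2)/p<\infty$. As $\sum_ic_i\log(n+i)=\sum_ic_i\log(1+\frac in)=O(\frac1n)$,
$$l(n)=\sum_ih_i(n+i)+o(1)\qquad(n\to\infty).\tag{15}$$

**Step 1: $h_{i_0}(p_0^\alpha)=0$ for every prime $p_0>k$.** Fix $p_0>k$, $i_0$ and $\alpha\ge1$. We build two residue classes in which the small primes act identically on all $n+i$, except that $p_0^\alpha\parallel n+i_0$ in the first only. Let $z>p_0$ be an integer and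
$$\rho=\rho(z)=\frac1z+\sum_i\sum_{p>z}\frac{\min(1,h_i(p)^2)}p,$$
so $\rho(z)\to0$ as $z\to\infty$. Let $2^\beta>k$ and $Q=p_0^{\alpha+1}\prod_{p\le z,\,p\ne p_0}p^\beta$. In both classes modulo $Q$ let $n\equiv0\pmod{p^\beta}$ for $p\le z$, $p\ne p_0$. Then $\mathrm{ord}_p(n+i)=\mathrm{ord}_p(i)$ for these $p$, as $i\le k<p^\beta$. At $p_0$ take:

- class I: $n\equiv-i_0+p_0^\alpha\pmod{p_0^{\alpha+1}}$. Then $p_0^\alpha\parallel n+i_0$, and $p_0\nmid n+i$ for $i\ne i_0$, as $0<|i-i_0|<k<p_0$.
- class II: $n\equiv0\pmod{p_0^{\alpha+1}}$. Then $p_0\nmid n+i$ for all $i$, as $1\le i\le k<p_0$.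

The primes $\le z$ contribute constants $G_I,G_{II}$ to $\sum_ih_i(n+i)$ in the two classes, and $G_I-G_{II}=h_{i_0}(p_0^\alpha)$.

Let $H_i(n)=\sum_{p\mid n,\,p>z,\,|h_i(p)|\le1}h_i(p)$ and $\mu_i(x)=\sum_{z<p\le x,\,|h_i(p)|\le1}\frac{h_i(p)}p$. Primes $p>z$ do not divide $Q$. So by Lemma 11 with $\sigma^2=\rho$, over $n\le x$ in either class the mean of $|H_i(n+i)-\mu_i(x)|^2$ is $\le K\rho+o(1)$. Let $N=\frac xQ+O(1)$ be the number of $n\le x$ in the class. The proportion of these $n$ for which some $n+i$ is divisible by $p^2$ with $p>z$, or by a $p>z$ with $|h_i(p)|>1$, is at most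
$$k\sum_{z<p\le\sqrt{2x}}\Big(\frac1{p^2}+O\Big(\frac1N\Big)\Big)+\sum_i\sum_{\substack{z<p\le2x\\|h_i(p)|>1}}\Big(\frac1p+O\Big(\frac1N\Big)\Big)\le K\rho+o(1).$$
For fixed $\sigma>0$ the proportion of those with $|l(n)|>\sigma$ is $o(1)$, as the class has positive density. The proportion with $n<\sqrt x$ is $o(1)$. By Chebyshev's inequality, for a suitable $K$ the proportion with $\sum_i|H_i(n+i)-\mu_i(x)|>K\sqrt\rho$ is at most $\frac14+o(1)$ (note $\rho\ge\frac1z>0$). So if $z$ is large and then $x$ is large, each class contains an $n\in[\sqrt x,x]$ avoiding all these events. For this $n$, primes $>z$ dividing $n+i$ do so to the first power and have $|h_i(p)|\le1$, so $\sum_ih_i(n+i)=G+\sum_iH_i(n+i)$ with $G=G_I$ or $G_{II}$. By (15), both $|G_I+\sum_i\mu_i(x)|$ and $|G_{II}+\sum_i\mu_i(x)|$ are $\le K\sqrt\rho+\sigma+o(1)$. The unknown $\sum_i\mu_i(x)$ is the same in both. Subtracting and letting $x\to\infty$,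
$$|h_{i_0}(p_0^\alpha)|\le2K\sqrt{\rho(z)}+2\sigma.$$
Let $\sigma\to0$ and $z\to\infty$: $h_{i_0}(p_0^\alpha)=0$.

**Step 2: the identity (2).** So $v_i:=h_i$ is supported on primes $\le k$. Let $n_0\ge0$ and choose $\beta$ with $2^\beta>n_0+k$. For $n\equiv n_0\pmod{\prod_{p\le k}p^\beta}$ we have $\mathrm{ord}_p(n+i)=\mathrm{ord}_p(n_0+i)$ for $p\le k$ and $1\le i\le k$, as $n_0+i<p^\beta$. Hence $\sum_iv_i(n+i)=\sum_iv_i(n_0+i)$ on a progression of positive density. By (15) and $l\to0$ in density, this constant is $0$. This is (2), and Theorem 1, hence Conjecture 3.2, is proved. $\blacksquare$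

## 16. The space $\mathcal V_k$: a tree of residue classes

**Proof of Theorem 3. Step 1: separate the primes.** Let $(v_i)$ be of finite support with (2). Put $\Psi_p(n)=\sum_iv_i(p^{\mathrm{ord}_p(n+i)})$ with $v_i(1)=0$, so $\sum_p\Psi_p(n)=0$ for $n\ge0$, a sum over finitely many relevant primes. Given $p$ and $n_1,n_2\ge0$, choose by the Chinese remainder theorem $n,n'\ge0$ with $n\equiv n_1$, $n'\equiv n_2$ modulo a high power of $p$, and $n\equiv n'\equiv0$ modulo high powers of the other relevant primes. Then $\Psi_p(n)=\Psi_p(n_1)$, $\Psi_p(n')=\Psi_p(n_2)$, and the other $\Psi_{p'}$ agree at $n$ and $n'$. So $\Psi_p(n_1)=\Psi_p(n_2)$. Thus $\Psi_p$ is a constant $C_p$ on $n\ge0$, and $\sum_pC_p=0$. Conversely, these conditions imply (2).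

If $p>k$, then $n=0$ has $p\nmid n+i$ for all $i$, so $C_p=0$. Then any $n\ge0$ with $n\equiv-i+p^\alpha\pmod{p^{\alpha+1}}$ gives $v_i(p^\alpha)=0$. So the support is on primes $\le k$.

**Step 2: one prime $p\le k$ as a tree.** Let $d_i(\alpha)=v_i(p^\alpha)-v_i(p^{\alpha-1})$. For a residue class $\beta$ mod $p^\alpha$ ($\alpha\ge1$) let
$$m(\beta)=\#\{1\le i\le k:-i\in\beta\},\qquad e(\beta)=\sum_{-i\in\beta}d_i(\alpha),$$
and let $S(\beta)$ be the sum of $e$ over the classes mod $p,p^2,\dots,p^\alpha$ containing $\beta$. As $p^\alpha\mid n+i$ means that $-i$ lies in the class of $n$ mod $p^\alpha$,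
$$\Psi_p(n)=\sum_i\ \sum_{1\le\alpha\le\mathrm{ord}_p(n+i)}d_i(\alpha)=\sum_{\alpha\ge1}e(n\bmod p^\alpha)=S(n\bmod p^{\alpha(n)}),$$
where $\alpha(n)$ is maximal with $m(n\bmod p^{\alpha(n)})>0$. Here $\alpha(n)\ge1$, since $p\le k$ makes $\{-1,\dots,-k\}$ meet every class mod $p$; and $\alpha(n)<\infty$, since $n\ge0$ is none of $-1,\dots,-k$.

**Step 3: which classes occur.** The classes $n\bmod p^{\alpha(n)}$, $n\ge0$, are exactly those $\beta$ with $m(\beta)>0$ having a subclass mod $p^{\alpha+1}$ with $m=0$. The elements of $\{-1,\dots,-k\}$ in $\beta$ form a progression of difference $p^\alpha$ and length $m(\beta)$, so they meet $\min(m(\beta),p)$ of the $p$ subclasses. Hence the classes that occur are those with $1\le m(\beta)<p$, and $\Psi_p\equiv C_p$ if and only if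
$$S(\beta)=C_p\quad\text{whenever }1\le m(\beta)<p.$$
The values $S(\beta)$ with $m(\beta)\ge p$ are free.

**Step 4: count parameters.** The values $S(\beta)$ and $e(\beta)$ with $m(\beta)>0$ determine each other: $e(\beta)=S(\beta)-S(\text{parent})$, with $S=0$ for the class mod $1$. Given $e(\beta)$, the $m(\beta)$ numbers $d_i(\alpha)$ with $-i\in\beta$ are arbitrary with sum $e(\beta)$: $m(\beta)-1$ free parameters. If $\alpha\ge2$ and $p^{\alpha-1}\ge k$, every nonempty class mod $p^\alpha$ and its parent have $m=1$, so $S=C_p$ for both and $d_i(\alpha)=0$; the count is finite, and $C_p$ is one further free parameter. So the number of parameters at $p$ is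
$$1+\sum_{\alpha\ge1}\Big(\#\{\beta\bmod p^\alpha:m(\beta)\ge p\}+\sum_{m(\beta)>0}(m(\beta)-1)\Big).$$
Write $k=ap^\alpha+b$, $0\le b<p^\alpha$: there are $b$ classes with $m=a+1$ and $p^\alpha-b$ with $m=a$. The first count is $p^\alpha$ if $a\ge p$, is $b=k-(p-1)p^\alpha$ if $a=p-1$, and is $0$ if $a<p-1$; that is, $\max(0,\min(p^\alpha,k-(p-1)p^\alpha))$. The second is $k-\min(k,p^\alpha)=\max(0,k-p^\alpha)$. The single relation $\sum_{p\le k}C_p=0$ is nontrivial, because each $C_p$ is free and $k\ge2$; it lowers the dimension by $1$. This proves (4).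

**Step 5: all solutions.** If $\sum c_i=0$ and $(v_i)\in\mathcal V_k$, then $f_i=c_i\log+v_i$ satisfies $l(n)=\sum_ic_i\log(n+i)\to0$. By Theorem 1 there are no other solutions. The sum of the two spaces is direct, because $c\log$ has finite support only for $c=0$. So the dimension is $k-1+\dim\mathcal V_k$. $\square$

**The cases $k=2$ and $k=3$.** For $k=2$ all brackets in (4) vanish and $\dim\mathcal V_2=-1+1=0$, in agreement with Section 3. For $k=3$ the prime $2$ gives $1+[1+1]=3$ (only $\alpha=1$ contributes) and the prime $3$ gives $1$, so $\dim\mathcal V_3=-1+3+1=3$.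

We can read off $\mathcal V_3$ from the tree. At $p=3$ each class mod $3$ has $m=1$, so $v_i(3^\alpha)=C_3$ for all $i$ and $\alpha$. At $p=2$ the class of even integers contains only $-2$, so $v_2(2)=C_2$. The class of odd integers contains $-1,-3$, has $m=2\ge p$, and $S=v_1(2)+v_3(2)$ is free. Modulo $4$ the three nonempty classes have $m=1$, so $S=C_2$ there, and $d_i(\alpha)=0$ for $\alpha\ge3$. With $v_1(2)=a$, $v_1(2)+v_3(2)=b$ and $C_2=C$ this gives, for all $\alpha\ge2$,
$$v_1(2^\alpha)=a+C-b,\quad v_3(2)=b-a,\quad v_3(2^\alpha)=C-a,\quad v_2(2)=v_2(2^\alpha)=C,$$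
and $C_3=-C$. Taking $(a,b,C)=(1,1,1)$ gives the example of Section 2. Taking $(1,0,0)$ gives $v_1=1_{2\mid n}$, $v_2=0$, $v_3=-1_{2\mid n}$, the identity that $n+1$ and $n+3$ have the same parity. Taking $(0,1,0)$ gives $v_1=-1_{4\mid n}$, $v_2=0$, $v_3=1_{2\parallel n}$, the identity that $4\mid n+1$ exactly when $2\parallel n+3$. These three tuples are linearly independent, so they form a basis of $\mathcal V_3$.
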